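# The edit distance function of a hereditary property of $r$-graphs as an infimum over colored regularity hypergraphs

## 1. The equality $\mathrm{ed}_{\mathcal H}(p)=\inf_K g_K(p)$

**Theorem 1.** Let $r\ge 2$, let $\mathcal H$ be a nontrivial hereditary property of $r$-uniform hypergraphs, and let $p\in[0,1]$. Then
$$\mathrm{ed}_{\mathcal H}(p)=\inf_{K\in\mathcal X(\mathcal H)}g_K(p).$$

In words, the left side asks: an adversary hands us a huge $r$-graph of edge density $p$. What fraction of all $r$-sets must we flip, in the worst case, to land in $\mathcal H$? The right side looks only at finite colored patterns $K$. Each pattern that is compatible with $\mathcal H$ gives a recipe for editing any $r$-graph into $\mathcal H$, at a price $g_K(p)$ that depends only on the density. The theorem says that no editing strategy beats the recipes. The inequality $\mathrm{ed}_{\mathcal H}\le\inf_K g_K$ is known and short, and for graphs ($r=2$) equality is known. The task is the lower bound for all $r$. We now make every symbol precise.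

**Hereditary properties.** An *$r$-graph* $G$ has a finite vertex set $V(G)$ and an edge set $E(G)\subseteq\binom{V(G)}r$. A *property* is a family of $r$-graphs closed under isomorphism. It is *hereditary* if it is closed under taking induced subhypergraphs. A hereditary property is *nontrivial* if it contains infinitely many $r$-graphs up to isomorphism but not all of them. There are finitely many $r$-graphs on $n$ labelled vertices, so an infinite property has arbitrarily large members, and by heredity it then has members on $n$ vertices for every $n$. Write $\mathcal F(\mathcal H)$ for the family of $r$-graphs not in $\mathcal H$. Then $\mathcal H=\mathrm{Forb}(\mathcal F(\mathcal H))$, the set of $r$-graphs with no induced copy of a member of $\mathcal F(\mathcal H)$.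

**Edit distance.** For $G,G'$ on the same vertex set, $\mathrm{dist}(G,G')=|E(G)\,\triangle\,E(G')|$. For $|V(G)|=n$, let $\mathcal H_n$ be the set of members of $\mathcal H$ on vertex set $V(G)$, and let $\mathrm{dist}(G,\mathcal H)=\min\{\mathrm{dist}(G,G'):G'\in\mathcal H_n\}$. The *edit distance function* is
$$\mathrm{ed}_{\mathcal{H}}(p)=\lim_{n\to\infty}\max\Big\{\mathrm{dist}(G,\mathcal{H})\big/\tbinom{n}{r} : |V(G)|=n,\ |E(G)|=\big\lfloor p\tbinom{n}{r}\big\rfloor\Big\}.$$
This limit is known to exist.

**Colored regularity hypergraphs.** An *$r$-CRH* $K$ is a finite nonempty vertex set $V(K)$ together with a partition of all $r$-element multisets of elements of $V(K)$, repetitions allowed, into three classes: white, gray and black. A *colored homomorphism* from an $r$-graph $F$ to $K$ is a map $\varphi:V(F)\to V(K)$, not necessarily injective, such that $\varphi(e)$ is black or gray for every edge $e$ of $F$, and white or gray for every $r$-set $e\in\binom{V(F)}r\setminus E(F)$. Here $\varphi(e)$ is the image multiset. So white means "no edge here", black means "edge here", gray means "free". Finally, $\mathcal X(\mathcal H)$ is the set of $r$-CRHs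 $K$ such that no $F\in\mathcal F(\mathcal H)$ has a colored homomorphism to $K$. Equivalently, everything that maps to $K$ belongs to $\mathcal H$.

For example, let $K$ have one vertex $v$, so there is one multiset $\{v,\dots,v\}$. If it is white, exactly the edgeless $r$-graphs map to $K$; if it is black, exactly the complete ones; if it is gray, all of them. In particular an all-gray CRH is never in $\mathcal X(\mathcal H)$, because $\mathcal H$ misses some $r$-graph. For $r=2$, let $K$ have two vertices, white loops $\{a,a\},\{b,b\}$, and gray $\{a,b\}$. Exactly the bipartite graphs map to it.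

**The price of a CRH.** Let $w_p(S)=p$, $1-p$, $0$ according as the multiset $S$ is white, black, gray. Define
$$g_K(p)=\min\Big\{\sum_{(v_1,\dots,v_r)\in V(K)^r} x_{v_1}\cdots x_{v_r}\, w_p(\{v_1,\dots,v_r\}) \;:\; x\in\mathbb{R}_{\ge0}^{V(K)},\ \sum_v x_v=1\Big\}.$$
The minimum exists because a polynomial is minimized over a compact simplex. The sum is the expected value of $w_p$ on the multiset formed by $r$ independent random vertices of $K$ with law $x$.

## 2. Three properties computed by hand

**Edgeless or complete.** Let $\mathcal H$ consist of all edgeless and all complete $r$-graphs. Clearly $\mathrm{dist}(G,\mathcal H)$ is the smaller of the numbers of edges and of non-edges, so $\mathrm{ed}_{\mathcal H}(p)=\min(p,1-p)$. On the other side, let $K\in\mathcal X(\mathcal H)$. If a multiset $S$ were gray, map $2r$ vertices to $K$, two for each labelled element of $S$, and choose two disjoint $r$-sets mapping to $S$. Make one an edge, the other a non-edge, and let the remaining $r$-sets follow the colors. This $r$-graph maps to $K$ and is not in $\mathcal H$. If one multiset were black and another white, a vertex set covering both would give the same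 contradiction. So $K$ is all white or all black, and $\inf_K g_K(p)=\min(p,1-p)$.

**Bipartite graphs.** Let $r=2$. A graph with $m$ edges has a cut containing at least $m/2$ of them, so deleting at most half of the edges suffices and $\mathrm{ed}_{\mathcal H}(p)\le p/2$. For the reverse, take a random graph with edge probability $p$. A fixed cut has at most $n^2/4$ pairs, so by Hoeffding's inequality it has more than $pn^2/4+\varepsilon n^2$ edges with probability at most $e^{-8\varepsilon^2n^2}$. There are at most $2^n$ cuts, so with high probability every cut has at most $pn^2/4+\varepsilon n^2$ edges, while the graph has $(p+o(1))n^2/2$ edges. Changing $o(n^2)$ pairs makes the number of edges exactly $\lfloor p\binom n2\rfloor$. A nearest bipartite graph may be taken inside $G$, so at least $(p/4-\varepsilon-o(1))n^2$ deletions are needed, and $\mathrm{ed}_{\mathcal H}(p)=p/2$.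

Now the right side. If $K\in\mathcal X(\mathcal H)$ had a non-white loop at $v$, a triangle mapped to $v$ would be a colored homomorphism from a non-bipartite graph. So all loops are white. The graph $J$ of non-white pairs of $V(K)$ maps to $K$ by the identity, so $J$ is bipartite. If $\alpha,1-\alpha$ are the total weights of its two sides, the white mass is at least $1-2\alpha(1-\alpha)\ge\frac12$. Hence $g_K(p)\ge p/2$, and the two-vertex CRH of Section 1 with $x=(\frac12,\frac12)$ gives exactly $p/2$.

**Even $3$-graphs.** Let $r=3$ and let $\mathcal H$ be the property that every four vertices span an even number of edges. It contains all edgeless and all complete $3$-graphs. Let $K\in\mathcal X(\mathcal H)$ and suppose a multiset $S=\{a,b,c\}$ (repetitions allowed) is gray. Map four vertices to $a,a,b,c$. One of the triples maps to $S$ and may be chosen as edge or non-edge, whatever the others are; so we can make the number of edges odd, a contradiction. So $K$ has no gray, and $g_K(p)$ is a minimum of averages of $p$ and $1-p$, hence at least $\min(p,1-p)$. The one-vertex white and black CRHs attain $p$ and $1-p$. So $\inf_Kg_K(p)=\min(p,1-p)$, and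 Theorem 1 will give $\mathrm{ed}_{\mathcal H}(p)=\min(p,1-p)$. This property returns in Section 5.

## 3. Random assignment to a CRH: the upper bound

The purpose of this section is the inequality $\mathrm{ed}_{\mathcal H}(p)\le g_K(p)$ for each $K\in\mathcal X(\mathcal H)$. Let $G$ have $n\ge r$ vertices and exactly $p'\binom nr$ edges, and let $x$ attain the minimum in $g_K(p')$. Map the vertices of $G$ independently to $V(K)$ with law $x$, and call the map $\varphi$. Delete each edge $e$ with $\varphi(e)$ white, and add each non-edge $e$ with $\varphi(e)$ black. In the new $r$-graph every edge has black or gray image and every non-edge has white or gray image, so $\varphi$ is a colored homomorphism from it to $K$. As $K\in\mathcal X(\mathcal H)$, the new $r$-graph is in $\mathcal H$. For any $r$-set $e$, $\varphi(e)$ is the multiset of $r$ independent vertices of law $x$. So the expected number of changes is $\binom nr\bigl[p'\,\mathbb P(\text{white})+(1-p')\,\mathbb P(\text{black})\bigr]=g_K(p')\binom nr$. Some $\varphi$ does no worse than the mean, hence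
$$\mathrm{dist}(G,\mathcal H)\le g_K(p')\tbinom nr .\tag{1}$$
For fixed $x$ the sum defining $g_K$ is affine in $p$ with slope $\mathbb P(\text{white})-\mathbb P(\text{black})\in[-1,1]$. Minima of $1$-Lipschitz functions are $1$-Lipschitz, so $|g_K(p)-g_K(p')|\le|p-p'|$. With $p'=\lfloor p\binom nr\rfloor/\binom nr\to p$ we get $\mathrm{ed}_{\mathcal H}(p)\le g_K(p)$.

## 4. Averages over distinct vertices, and the quantitative theorem

For the lower bound it is best to ignore repeated vertices when measuring cost. For $t\ge r$ and an $r$-CRH $K$ with $|V(K)|=t$, let
$$\bar w_p(K)=\binom tr^{-1}\sum_{e\in\binom{V(K)}{r}}w_p(e),\qquad a_t(p)=\min\{\bar w_p(K):K\in\mathcal X(\mathcal H),\ |V(K)|=t\},$$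
$$\theta_t=\frac{t(t-1)\cdots(t-r+1)}{t^r}=\prod_{i=0}^{r-1}\Bigl(1-\frac it\Bigr)\ge1-\binom r2\frac1t .$$
Only $r$-sets of *distinct* vertices enter $\bar w_p$, but membership in $\mathcal X(\mathcal H)$ involves all multisets. The number $\theta_t$ is the probability that $r$ independent uniform elements of $[t]$ are distinct. Since $w_p\le\max(p,1-p)$, putting $x\equiv1/t$ in the definition of $g_K$ gives
$$g_K(p)\le\theta_t\,\bar w_p(K)+(1-\theta_t)\max(p,1-p)\qquad(|V(K)|=t).\tag{2}$$
So repeated multisets cost at most $\binom r2/t$ in total. Their colors matter for membership in $\mathcal X(\mathcal H)$, but for large $t$ hardly at all for price.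

**Definition.** A sequence of deterministic or random $r$-graphs $(G_n)$ with $V(G_n)=[n]$ is *$p$-quasirandom* if for each fixed $k$ the pull-back of $G_n$ to $[k]$ under an independent uniformly random injection $[k]\to[n]$ converges in law to $G(k,p)$, in which each $r$-set is an edge independently with probability $p$.

**Example.** Let $G_n$ be uniform among $r$-graphs on $[n]$ with exactly $M=\lfloor pN\rfloor$ edges, $N=\binom nr$. For $s$ fixed distinct $r$-sets, the probability that a given $i$ of them are edges and the other $s-i$ are not is
$$\frac{M(M-1)\cdots(M-i+1)\cdot(N-M)(N-M-1)\cdots(N-M-(s-i)+1)}{N(N-1)\cdots(N-s+1)}\ \to\ p^i(1-p)^{s-i}.$$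
Injections send distinct $r$-sets to distinct $r$-sets, so $(G_n)$ is $p$-quasirandom.

**Theorem 2.**

1. For every $t\ge r$, the set over which $a_t(p)$ is defined is nonempty, $a_t(p)\le a_{t+1}(p)$, and
$$a_t(p)\ \le\ \mathrm{ed}_{\mathcal H}(p)\ \le\ \min_{K\in\mathcal X(\mathcal H),\,|V(K)|=t}g_K(p)\ \le\ \theta_t\,a_t(p)+(1-\theta_t)\max(p,1-p).$$
Hence $\mathrm{ed}_{\mathcal H}(p)=\sup_t a_t(p)=\lim_t a_t(p)$, and CRHs on $t$ vertices determine $\mathrm{ed}_{\mathcal H}$ up to $\binom r2/t$, uniformly in $p$ and $\mathcal H$. In particular, if $\mathcal H=\mathrm{Forb}(\mathcal F_0)$ with $\mathcal F_0$ a given finite family and $p$ is rational, $\mathrm{ed}_{\mathcal H}(p)$ is computable to any prescribed accuracy. The bounds $a_t\le\mathrm{ed}_{\mathcal H}$ and $\mathrm{ed}_{\mathcal H}\le\theta_ta_t+(1-\theta_t)\max(p,1-p)$ are each sharp: there is a property attaining equality in the first for all $t$, and a property attaining equality in the second at $p=1$ for all $t$ divisible by $r$.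
2. For every $p$-quasirandom sequence $(G_n)$, $\mathrm{dist}(G_n,\mathcal H)/\binom nr\to\mathrm{ed}_{\mathcal H}(p)$ in probability and in expectation (so as an ordinary limit if the $G_n$ are deterministic).
3. For every $r\ge3$ the infimum in Theorem 1 cannot be replaced by a minimum: there is an explicit $\mathcal H$ with $\mathrm{ed}_{\mathcal H}(p)=p\bigl(1-\frac{r!}{r^r-r}\bigr)$ for all $p$, and $g_K(p)>\mathrm{ed}_{\mathcal H}(p)$ for all $K\in\mathcal X(\mathcal H)$ and all $p\in(0,1]$.

In parts 1 and 2, $\mathcal H$ is any nontrivial hereditary property of $r$-graphs, $r\ge2$, and $p\in[0,1]$. The minima over $K$ with $|V(K)|=t$ exist because there are finitely many such CRHs up to isomorphism.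

The engine behind all of this is one statement, proved in Section 7.

**Proposition 3.** Let $(G_n)$ be $p$-quasirandom and $\delta=\liminf_n\mathbb E\,\mathrm{dist}(G_n,\mathcal H)/\binom nr$. Then for every $t\ge r$ there is $K\in\mathcal X(\mathcal H)$ with $|V(K)|=t$ and $\bar w_p(K)\le\delta$.

## 5. Coloring by vertex clusters, and the parity $3$-graph that defeats it

How should one produce $K$? Start with a random-like $G$ and a nearest member $G'\in\mathcal H$. The natural first attempt is to split the vertices of $G'$ into clusters, take the clusters as vertices of $K$, and color an $r$-set of clusters white, black or gray according as the density of $G'$ across these clusters is near $0$, near $1$, or in between. The cost accounting looks right: where $G'$ is nearly empty, $G$ had density about $p$, so about a $p$-fraction was deleted; where $G'$ is nearly full, about a $(1-p)$-fraction was added. To have $K\in\mathcal X(\mathcal H)$ we need this: if $F$ maps to $K$, then $F$ appears as an induced subgraph of $G'$. In particular, at gray places both edges and non-edges must be available, in all combinations.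

For $r\ge3$ this is where the attempt stops. Let $\Gamma$ be a random graph on $[n]$ with edge probability $\frac12$, and let $G'$ be the $3$-graph of triples that contain an odd number of edges of $\Gamma$. Each triple is an edge of $G'$ with probability $\frac12$, wherever its vertices lie, so clusters chosen independently of $\Gamma$ see density near $\frac12$ and the recipe colors everything gray. But each pair lies in exactly two of the four triples of a $4$-set, so modulo $2$ the number of $G'$-edges in the $4$-set is twice the number of $\Gamma$-edges in it, that is, $0$. Thus $G'$ belongs to the even property of Section 2, while every $3$-graph maps to an all-gray CRH. The intermediate density is not freedom: the triples are determined by information sitting on *pairs*.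

So the colors must be read after fixing the data on all sets of fewer than $r$ vertices. Three issues then appear.

1. After conditioning on that extra data, does $G$ still look like density $p$? If not, the cost accounting breaks.
2. To embed an $F$ whose map to $K$ is not injective we need many vertices that behave like the same vertex of $K$. The fixed data must be reproducible by nearby data.
3. A multiset such as $\{a,a,b\}$ involves pairs of two copies of $a$, and nothing in the data at $t$ distinct vertices says what such pairs carry.

The answers will be a Cauchy–Schwarz argument for the first, Lebesgue density for the second, and Ramsey's theorem for the third. The data on small sets are supplied by the Aldous–Hoover theorem, which we recall next.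

## 6. Exchangeable arrays, density points and Ramsey's theorem

**Aldous–Hoover theorem** (Hoover 1979; Aldous 1985; see Kallenberg, *Probabilistic Symmetries and Invariance Principles*, 2005, Ch. 7). Let $X=(X_e)_{e\in\binom{\mathbb N}{r}}$ be a random array with values in a finite set $S$ whose law is invariant under all finite permutations of $\mathbb N$. Then there is a Borel $f:[0,1]^{\mathcal P([r])}\to S$, invariant under the action of $S_r$ on the coordinates, such that, with i.i.d. uniform $[0,1]$ variables $\xi_A$ ($A\subset\mathbb N$, $|A|\le r$), the array $\bigl(f((\xi_A)_{A\subseteq e})\bigr)_e$ has the law of $X$.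

If one quotes the theorem for arrays indexed by sequences of distinct integers, without symmetry of $f$, one applies it to $X_{(i_1,\dots,i_r)}:=X_{\{i_1,\dots,i_r\}}$. This array does not change when the indices in a sequence are permuted, so $f(\sigma y)=f(y)$ for almost every $y$ and all $\sigma\in S_r$. The null set $\{y: f(\sigma y)\ne f(y)\text{ for some }\sigma\}$ is $S_r$-invariant: if $y$ is outside it, then $f(\tau\sigma y)=f(y)=f(\sigma y)$ for all $\tau$, so $\sigma y$ is outside it. Redefine $f$ to be constant on this set, and $f$ is symmetric everywhere.

For a symmetric function $h$ and an $r$-set $e$, the expressions $h((\xi_A)_{A\subseteq e})$ and $h((\xi_A)_{A\subsetneq e})$ are well defined: identify $e$ with $[r]$ by any bijection.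

**Example.** For $r=3$ the parity array is $Z_e=1$ iff an odd number of the three pairs $A\subset e$ have $\xi_A<\frac12$. Given $\xi_\emptyset$ and all the vertex variables $\xi_{\{i\}}$, the probability of $Z_e=1$ is $\frac12$. Given the pair variables as well, it is $0$ or $1$. This is the distinction of Section 5. The variable $\xi_\emptyset$ is needed too: letting $Z_e=1$ for all $e$ if $\xi_\emptyset<\frac12$, and $Z_e=0$ for all $e$ otherwise, gives an exchangeable array.

**Lebesgue density theorem.** If $E\subseteq[0,1]^d$ is Borel, then almost every $y\in E$ is a *density point*: the fraction of the cube of radius $\eta$ centered at $y$ that lies in $E$ tends to $1$ as $\eta\to0$.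

**Ramsey's theorem.** For all $r,q,M$ there is $N$ such that every coloring of $\binom{[N]}r$ with $q$ colors has an $M$-element subset of $[N]$ whose $r$-subsets all have the same color (a *homogeneous* set).

## 7. From a quasirandom sequence to a CRH on $t$ vertices: proof of Proposition 3

**Step 1. A limit array.** *This step turns the pair ($G_n$, nearest member) into one exchangeable object.* For each $r$-graph $G$ on $[n]$ fix one nearest member $\Gamma(G)\in\mathcal H_n$; it exists because $\mathcal H_n\neq\emptyset$. Put $G_n'=\Gamma(G_n)$. It is a function of $G_n$ on a finite set, so there is no measurability issue. Let $\sigma_n$ be a uniformly random permutation of $[n]$, independent of $G_n$, and for $e\in\binom{[n]}r$ put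
$$X^n_e=\bigl(\mathbf 1[\sigma_n(e)\in E(G_n)],\ \mathbf 1[\sigma_n(e)\in E(G'_n)]\bigr).$$
The law of $X^n$ is $S_n$-invariant. Pass to a subsequence along which $\mathbb E\,\mathrm{dist}(G_n,\mathcal H)/\binom nr\to\delta$. The marginal law on a given finite set of indices lives in a compact simplex, and there are countably many such finite sets, so by a diagonal argument we may pass to a further subsequence along which all finite-dimensional marginals of $X^n$ converge. The limits are consistent, so they are the marginals of an array $X=(Y_e,Z_e)_{e\in\binom{\mathbb N}r}$. It has four properties.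

* $X$ is invariant in law under finite permutations of $\mathbb N$.
* The $Y_e$ are i.i.d. Bernoulli$(p)$, since $\sigma_n|_{[k]}$ is a uniformly random injection independent of $G_n$ and $(G_n)$ is $p$-quasirandom.
* For every finite $U\subset\mathbb N$, the $r$-graph $(U,\{e:Z_e=1\})$ is in $\mathcal H$ with probability $1$. Indeed, for large $n$ the corresponding $r$-graph for $X^n$ is isomorphic to an induced subgraph of $G_n'\in\mathcal H$, so it is in $\mathcal H$. There are finitely many $r$-graphs on $U$, so this passes to the limit.
* $\mathbb P(Y_e\ne Z_e)=\delta$ for every $e$, since $\sigma_n(e)$ is a uniform $r$-set independent of $G_n$, and so $\mathbb P(X_e^n\in\{(0,1),(1,0)\})=\mathbb E\,\mathrm{dist}(G_n,G_n')/\binom nr$.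

By the Aldous–Hoover theorem we may assume $X_e=f((\xi_A)_{A\subseteq e})$, with $f=(f^Y,f^Z)$. For $b\in[0,1]^{\mathcal P([r])\setminus\{[r]\}}$ define
$$u(b)=\int_0^1\mathbf 1[f^Y(b,s)=1]\,ds-p,\qquad w(b)=\int_0^1\mathbf 1[f^Z(b,s)=1]\,ds,$$
where $s$ is the coordinate indexed by $[r]$. These are everywhere defined symmetric Borel functions. Write $u(e)=u((\xi_A)_{A\subsetneq e})$ and $w(e)=w((\xi_A)_{A\subsetneq e})$. Fix any values of the variables $\xi_A$ with $|A|<r$. Then $X_e$ is a function of $\xi_e$ alone, so by Fubini:
$$\text{given }(\xi_A)_{|A|<r},\text{ the }X_e\text{ are independent, }\ \mathbb P(Y_e=1)=p+u(e),\quad \mathbb P(Z_e=1)=w(e).\tag{3}$$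
This holds for *every* value of $(\xi_A)_{|A|<r}$, and it is the version of the conditional law used throughout.

**Step 2. $u=0$ almost surely.** *This step shows that the data on smaller sets carry no information about a single $Y_e$: issue 1 of Section 5.* The $Y_e$ are i.i.d., but they are coupled to $Z$ through common variables, so this needs an argument.

The case $r=2$ shows the shape. There $u=u(\xi_\emptyset,\xi_1,\xi_2)$. To show that $u(\{1,2\})$ is orthogonal to every $h_1(\xi_\emptyset,\xi_2)h_2(\xi_\emptyset,\xi_1)$, double vertex $1$ by Cauchy–Schwarz, which removes $h_1$, then double vertex $2$, which removes $h_2$. What remains is the mean of the product of four $u$'s around a $4$-cycle. Replacing each $u$ by $Y-p$, this mean is $0$ by independence.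

In general, let $h_1,\dots,h_r$ be Borel functions with values in $[0,1]$, where $h_i$ is a function of the coordinates indexed by subsets of $[r]\setminus\{i\}$. Take $3r$ distinct elements of $\mathbb N$, named $i,(i,0),(i,1)$ for $1\le i\le r$. For $0\le j\le r$ and $\omega\in\{0,1\}^j$ put
$$e_\omega=\{(i,\omega_i):i\le j\}\cup\{j+1,\dots,r\},$$
identified with $[r]$ by $(i,\omega_i)\mapsto i$ for $i\le j$ and $i\mapsto i$ for $i>j$. For $i>j$ let $h_i(e_\omega\setminus\{i\})$ be $h_i$ evaluated at $(\xi_A)_{A\subseteq e_\omega\setminus\{i\}}$ under this identification. Set
$$Q_j=\mathbb E\prod_{\omega\in\{0,1\}^j}\Bigl(u(e_\omega)\prod_{i>j}h_i(e_\omega\setminus\{i\})\Bigr).$$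
So $Q_0=\mathbb E\bigl[u(e)\prod_{i=1}^rh_i(e\setminus\{i\})\bigr]$ with $e=[r]$, the quantity we want to vanish, and $Q_r$ contains no $h_i$.

*Claim:* $Q_j^2\le Q_{j+1}$ for $0\le j<r$. Let $\mathcal A$ be the $\sigma$-algebra generated by the $\xi_A$ with $|A|<r$ and $A$ containing none of $j+1,(j+1,0),(j+1,1)$. Put
$$H=\prod_{\omega\in\{0,1\}^j} h_{j+1}(e_\omega\setminus\{j+1\}),\qquad \Phi=\prod_{\omega\in\{0,1\}^j}\Bigl(u(e_\omega)\prod_{i>j+1}h_i(e_\omega\setminus\{i\})\Bigr).$$
Every subset of $e_\omega\setminus\{j+1\}$ has fewer than $r$ elements and avoids the three special elements, so $H$ is $\mathcal A$-measurable, and $|H|\le1$. Hence $Q_j=\mathbb E[H\Phi]=\mathbb E[H\,\mathbb E(\Phi|\mathcal A)]$, and by Cauchy–Schwarz $Q_j^2\le\mathbb E[\mathbb E(\Phi|\mathcal A)^2]$. Let $\Phi^0,\Phi^1$ arise from $\Phi$ by replacing the vertex $j+1$ by $(j+1,0)$, respectively $(j+1,1)$. Apart from $\mathcal A$-measurable variables, $\Phi^0$ uses only $\xi_A$ with $(j+1,0)\in A$, $(j+1,1)\notin A$, and $\Phi^1$ uses only $\xi_A$ with $(j+1,1)\in A$, $(j+1,0)\notin A$. So given $\mathcal A$ they are independent, and each has the conditional law of $\Phi$. Therefore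
$$\mathbb E[\mathbb E(\Phi|\mathcal A)^2]=\mathbb E[\mathbb E(\Phi^0|\mathcal A)\,\mathbb E(\Phi^1|\mathcal A)]=\mathbb E[\Phi^0\Phi^1]=Q_{j+1},$$
the last equality because appending the new digit to $\omega$ runs through $\{0,1\}^{j+1}$. This proves the claim.

Now
$$Q_r=\mathbb E\prod_{\omega\in\{0,1\}^r}u(e_\omega)=\mathbb E\prod_{\omega\in\{0,1\}^r}(Y_{e_\omega}-p)=0.$$
The second equality is (3), as the $e_\omega$ are distinct $r$-sets. The third holds because the $Y_{e_\omega}$ are i.i.d. with mean $p$. By the claim, $Q_{r-1}=Q_{r-2}=\dots=Q_0=0$.

So $\mathbb E[u(e)\prod_ih_i]=0$ for $e=[r]$ and all $h_i$ as above. Every $A\subsetneq e$ lies in some $e\setminus\{i\}$. So the indicator of a rectangle $\bigcap_{A\subsetneq e}\{\xi_A\in B_A\}$ is a product $\prod_ih_i$: assign each $A$ to one $i\notin A$ and let $h_i$ be the indicator of the conditions assigned to $i$. Rectangles form a $\pi$-system that generates the Borel sets, and the sets $B$ with $\mathbb E[u(e)\mathbf 1_B]=0$ form a $\lambda$-system. Hence $\mathbb E[u(e)\mathbf 1_B]=0$ for every Borel event $B$ in the variables $(\xi_A)_{A\subsetneq e}$, and $u(e)=0$ a.s.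

**Step 3. The cost.** *This step reads colors from the array and bounds their average price by $\delta$.* Define a symmetric Borel coloring $\kappa$ of $[0,1]^{\mathcal P([r])\setminus\{[r]\}}$: white where $w=0$, black where $w=1$, gray where $0<w<1$. Write $\kappa(e)=\kappa((\xi_A)_{A\subsetneq e})$. By Step 2, almost surely $\mathbb P(Y_e=1\mid(\xi_A)_{A\subsetneq e})=p$. If $\kappa(e)$ is white, then conditionally $Z_e=0$ a.s., so $Y_e\ne Z_e$ has conditional probability $p$. If $\kappa(e)$ is black, then conditionally $Z_e=1$ a.s., and the probability is $1-p$. If it is gray, the probability is at least $0$. In all cases it is at least $w_p(\kappa(e))$, with $w_p$ of a color having its obvious meaning. Hence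
$$\delta=\mathbb P(Y_e\neq Z_e)\ge\mathbb E\,w_p(\kappa(e)).\tag{4}$$

**Step 4. Colors of $r$-sets of distinct vertices.** *This step fixes the data at $t$ vertices, at a point whose colors are cheap and are reproduced by most nearby data.* Fix $t\ge r$, let $I=\{A\subseteq[t]:|A|\le r-1\}$, and for $x\in[0,1]^I$ and $e\in\binom{[t]}r$ put $\kappa_e(x)=\kappa((x_A)_{A\subsetneq e})$. For uniformly random $x$, the mean of $\binom tr^{-1}\sum_ew_p(\kappa_e(x))$ is at most $\delta$ by (4). So the set of $x$ for which this average is $\le\delta$ has positive measure. For each $e$ the projection $(x_A)_{A\subsetneq e}$ is uniform on its cube. The three color classes partition that cube, so by the Lebesgue density theorem the projection is, for almost every $x$, a density point of its own color class. There are finitely many $e$. Hence we may choose $x$ with average $\le\delta$, with all $x_A\in(0,1)$, and such that for each $e\in\binom{[t]}r$ the point $(x_A)_{A\subsetneq e}$ is a density point of $\kappa^{-1}(\kappa_e(x))$. Fix this $x$ and write $\kappa_e=\kappa_e(x)$.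

**Step 5. Multisets with repetition.** *This step colors the remaining multisets so that $K\in\mathcal X(\mathcal H)$: issues 2 and 3.* Consider the finitely many $r$-CRHs $K$ on $[t]$ in which each $e\in\binom{[t]}r$ has color $\kappa_e$; call them the *completions*. Every completion satisfies $\bar w_p(K)\le\delta$, so it suffices to show that one of them is in $\mathcal X(\mathcal H)$. Suppose none is. Then for each completion $K$ there is some $F_K\in\mathcal F(\mathcal H)$ with a colored homomorphism to $K$. Let $m$ be the maximum of $r$ and all $|V(F_K)|$. Choose $N$ by Ramsey's theorem so that every coloring of $\binom{[N]}r$ with $3^{t^r}$ colors has a homogeneous set of size $tm$.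

*Many near-copies of each vertex.* Let $V=[t]\times[N]$, viewed as a subset of $\mathbb N$ via some injection, with projection $\pi:V\to[t]$. Call $A\subset V$ *transversal* if $\pi|_A$ is injective. For small $\eta>0$ let $D_\eta$ be the event that $|\xi_A-x_{\pi(A)}|<\eta$ for all transversal $A\subset V$ with $|A|\le r-1$, including $A=\emptyset$. These are finitely many independent events of positive probability, so $\mathbb P(D_\eta)>0$. We take $\eta$ so small that all intervals lie in $(0,1)$. Given $D_\eta$, for every transversal $r$-set $e'\subset V$ the point $(\xi_A)_{A\subsetneq e'}$ is uniform in the cube of radius $\eta$ about $(x_B)_{B\subsetneq\pi(e')}$, where $A$ corresponds to $B=\pi(A)$. By the density property $\mathbb P(\kappa(e')\neq\kappa_{\pi(e')}\mid D_\eta)\to0$ as $\eta\to0$. There are finitely many $e'$, so by a union bound with small $\eta$ the event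
$$D=\{\kappa(e')=\kappa_{\pi(e')}\text{ for all transversal }r\text{-sets }e'\subset V\}$$
has positive probability. It is determined by $(\xi_A)_{|A|<r}$. Nothing is imposed on the variables $\xi_A$ with $A$ non-transversal.

*Making the rest constant.* Fix any outcome of $(\xi_A)_{|A|<r}$ in $D$. Color $R=\{j_1<\dots<j_r\}\in\binom{[N]}r$ by the function that assigns to each $\tau\in[t]^r$ the color $\kappa(\{(\tau_1,j_1),\dots,(\tau_r,j_r)\})$. There are at most $3^{t^r}$ such functions. Take a homogeneous set of size $tm$, split it into consecutive blocks $S_1<\dots<S_t$ of size $m$, and let $V^*=\bigcup_a\{a\}\times S_a$. The blocks are disjoint, so the second coordinates of the elements of an $r$-set $e'\subset V^*$ are distinct. List $e'$ by increasing second coordinate. As $S_1<\dots<S_t$, the sequence of first coordinates is nondecreasing, so it is determined by the multiset $\pi(e')$. By homogeneity, $\kappa(e')$ depends only on the multiset $\pi(e')$. Since $m\ge r$, every $r$-multiset on $[t]$ occurs as some $\pi(e')$ with $e'\subset V^*$. So this defines an $r$-CRH $K$ on $[t]$. Since the outcome is in $D$, $K$ has color $\kappa_e$ on each $e\in\binom{[t]}r$: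 $K$ is a completion. It may depend on the outcome.

In the parity example one sees what Ramsey does. If $x_{\{a,b\}}\ne\frac12$ and $\eta$ is small, then in the triple $\{(a,j),(a,j'),(b,k)\}$ the two transversal pairs lie on the same side of $\frac12$ and cancel modulo $2$, so on $D_\eta$ the color is decided by $\xi_{\{(a,j),(a,j')\}}$ alone, a variable on which nothing was imposed. Passing to a homogeneous set makes this choice constant.

*The contradiction.* Let $F=F_K$ and let $\varphi:V(F)\to[t]$ be a colored homomorphism to $K$. As $|V(F)|\le m$, there is an injection $\psi:V(F)\to V^*$ with $\pi\circ\psi=\varphi$. Then $\kappa(\psi(e))$ is the color of the multiset $\varphi(e)$ in $K$. For $e\in E(F)$ it is black or gray, so $w(\psi(e))>0$. For $e\in\binom{V(F)}r\setminus E(F)$ it is white or gray, so $w(\psi(e))<1$. By (3), given $(\xi_A)_{|A|<r}$, the probability that $\psi$ is an induced embedding of $F$ into $(V,\{e':Z_{e'}=1\})$ equals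
$$\prod_{e\in E(F)}w(\psi(e))\prod_{e\in\binom{V(F)}r\setminus E(F)}\bigl(1-w(\psi(e))\bigr)>0 .$$
Since $F\notin\mathcal H$ and $\mathcal H$ is hereditary, at every outcome in $D$ the conditional probability that $(V,\{e':Z_{e'}=1\})\notin\mathcal H$ is positive. This conditional probability is one fixed measurable function of $(\xi_A)_{|A|<r}$; only our reason for its positivity used the $K$ of the outcome. As $\mathbb P(D)>0$, integrating gives $\mathbb P\bigl((V,\{Z=1\})\notin\mathcal H\bigr)>0$, which contradicts the third property in Step 1. $\blacksquare$

Gray is defined as $0<w<1$ with no lower bound on the distance to $0$ and $1$. This suffices because Step 1 gives membership in $\mathcal H$ with probability exactly $1$, so any positive probability is a contradiction.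

## 8. Lower bound, monotone bounds and quasirandom sequences

**Proof of Theorem 1.** Section 3 gives "$\le$". For "$\ge$", let $G_n$ be uniform with exactly $\lfloor p\binom nr\rfloor$ edges. This sequence is $p$-quasirandom by the example in Section 4. An average is at most the maximum, so $\delta:=\liminf_n\mathbb E\,\mathrm{dist}(G_n,\mathcal H)/\binom nr\le\mathrm{ed}_{\mathcal H}(p)$. For each $t\ge r$ take $K_t\in\mathcal X(\mathcal H)$ from Proposition 3. By (2),
$$g_{K_t}(p)\le\theta_t\bar w_p(K_t)+(1-\theta_t)\max(p,1-p)\le\mathrm{ed}_{\mathcal H}(p)+\binom r2\frac1t .$$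
Let $t\to\infty$. $\blacksquare$

**Proof of Theorem 2(1): the inequalities.** With the same $G_n$, Proposition 3 shows that $\mathcal X(\mathcal H)$ contains CRHs on $t$ vertices and that $a_t(p)\le\delta\le\mathrm{ed}_{\mathcal H}(p)$. The second inequality is Section 3. The third is (2) applied to a $K$ attaining $a_t(p)$. For monotonicity, note that $\mathcal X(\mathcal H)$ is closed under passing to the sub-CRH on a nonempty vertex subset, since a colored homomorphism to the sub-CRH is one to $K$. If $|V(K)|=t+1$, then $\bar w_p(K)$ is the average of $\bar w_p$ over the $t$-vertex sub-CRHs, as each $r$-set lies in equally many of them. One of these is therefore at most $\bar w_p(K)$; taking $K$ to attain $a_{t+1}(p)$ gives $a_t(p)\le a_{t+1}(p)$. Finally, $1-\theta_t\le\binom r2/t$ gives $0\le\mathrm{ed}_{\mathcal H}(p)-a_t(p)\le\binom r2/t$, hence the formula with $\sup$ and $\lim$ and the uniform error bound.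

**Proof of Theorem 2(1): computability.** Let $\mathcal H=\mathrm{Forb}(\mathcal F_0)$ with $\mathcal F_0$ finite. Then $K\in\mathcal X(\mathcal H)$ if and only if no $F\in\mathcal F_0$ maps to $K$. Indeed $\mathcal F_0\subseteq\mathcal F(\mathcal H)$; and any $F\in\mathcal F(\mathcal H)$ contains an induced member of $\mathcal F_0$, to which a colored homomorphism from $F$ restricts. This is a finite check for each of the finitely many $K$ on $[t]$. So $a_t(p)$ is computable for rational $p$, and $0\le\mathrm{ed}_{\mathcal H}(p)-a_t(p)\le\binom r2/t$.

**Proof of Theorem 2(1): sharpness.** For the first bound, let $\mathcal H$ be the property of having no edges. If $K$ had a non-white multiset $S$, a single edge mapped onto $S$ would be a colored homomorphism, so every $K\in\mathcal X(\mathcal H)$ is all white; conversely all-white CRHs are in $\mathcal X(\mathcal H)$. So $a_t(p)=p$ for all $t$, and $\mathrm{ed}_{\mathcal H}(p)=\sup_ta_t(p)=p$.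

For the second bound, let $\mathcal H$ be the property of being *$r$-partite*: some partition of the vertex set into $r$ possibly empty parts has every edge meeting each part once. It is hereditary and contains all edgeless $r$-graphs. It does not contain the complete $r$-graph on $r+1$ vertices, since two vertices would share a part and some edge contains both. Take $p=1$ and $r\mid t$. Let $K\in\mathcal X(\mathcal H)$ with $V(K)=[t]$. The $r$-graph $J$ of non-white $r$-subsets of $[t]$ maps to $K$ by the identity, so $J\in\mathcal H$, and by AM–GM $J$ has at most $(t/r)^r$ edges. At $p=1$, $\bar w_1(K)$ is the fraction of white $r$-sets, so $\bar w_1(K)\ge1-(t/r)^r/\binom tr$. Conversely, let $K$ have the edges of a complete balanced $r$-partite $r$-graph on $[t]$ gray and all other multisets white. Everything mapping to $K$ is $r$-partite, by pulling back the parts, so $K\in\mathcal X(\mathcal H)$. Hence $a_t(1)=1-(t/r)^r/\binom tr$, and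
$$\theta_ta_t(1)+1-\theta_t=1-\theta_t\frac{(t/r)^r}{\binom tr}=1-\frac{t(t-1)\cdots(t-r+1)}{t^r}\cdot\frac{t^r}{r^r}\cdot\frac{r!}{t(t-1)\cdots(t-r+1)}=1-\frac{r!}{r^r}$$
for every $t$ divisible by $r$. As $t\to\infty$ along multiples of $r$, $\theta_t\to1$, so the left side tends to $\lim_ta_t(1)=\mathrm{ed}_{\mathcal H}(1)$. So $\mathrm{ed}_{\mathcal H}(1)=1-r!/r^r$, and equality holds in the second bound for every $t$ with $r\mid t$. $\blacksquare$

**Proof of Theorem 2(2).** Let $(G_n)$ be $p$-quasirandom, $q_n=|E(G_n)|/\binom nr$ and $d_n=\mathrm{dist}(G_n,\mathcal H)/\binom nr\in[0,1]$.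

*Densities converge.* This is needed in order to apply (1). Quasirandomness with $k=r$ gives $\mathbb E\,q_n\to p$. For the second moment, $q_n^2$ is the conditional probability, given $G_n$, that two independent uniform $r$-subsets of $[n]$ are both edges. These are disjoint with probability $1-o(1)$, and conditionally on being disjoint they are the images of two disjoint $r$-subsets of $[2r]$ under a random injection. So $k=2r$ gives $\mathbb E\,q_n^2\to p^2$. Hence $\mathbb E(q_n-p)^2\to0$, and $q_n\to p$ in probability.

*Upper bound.* By (1), for each $K\in\mathcal X(\mathcal H)$, $d_n\le g_K(q_n)\le g_K(p)+|q_n-p|$. By Theorem 1 we may choose $K$ with $g_K(p)$ as close to $\mathrm{ed}_{\mathcal H}(p)$ as we like, so $\mathbb P(d_n\le\mathrm{ed}_{\mathcal H}(p)+\varepsilon)\to1$ for every $\varepsilon>0$. Since $d_n\le1$, $\mathbb E(d_n-\mathrm{ed}_{\mathcal H}(p))^+\to0$.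

*Lower bound.* By Proposition 3 and part (1), $\liminf_n\mathbb E\,d_n\ge\sup_ta_t(p)=\mathrm{ed}_{\mathcal H}(p)$.

*Together.* Since $|y|=2y^+-y$,
$$\mathbb E|d_n-\mathrm{ed}_{\mathcal H}(p)|=2\,\mathbb E(d_n-\mathrm{ed}_{\mathcal H}(p))^+-\bigl(\mathbb E\,d_n-\mathrm{ed}_{\mathcal H}(p)\bigr),$$
whose limit superior is at most $0$. So $d_n\to\mathrm{ed}_{\mathcal H}(p)$ in mean, hence in probability and in expectation. $\blacksquare$

## 9. Iterated $r$-partite $r$-graphs: an infimum that is not attained for $r\ge3$

Let $r\ge3$ and $c=r!/(r^r-r)$; for $r=3$, $c=\frac14$. To prove Theorem 2(3) we want a property whose good CRHs can be improved forever by nesting. Define $\mathcal H$ recursively: $G\in\mathcal H$ iff $G$ has no edges, or there is a partition $V(G)=V_1\sqcup\dots\sqcup V_r$ (parts may be empty, each $|V_i|<|V(G)|$) such that each edge either meets every $V_i$ in exactly one vertex or lies inside some $V_i$, and $G[V_i]\in\mathcal H$ for all $i$. Edges of the first kind are called transversal.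

**Step A. $\mathcal H$ is hereditary and infinite.** *We need a legitimate property.* Let $G\in\mathcal H$ and $U\subseteq V(G)$, and induct on $|V(G)|$. If $G$ is edgeless, so is $G[U]$. Otherwise take a partition as in the definition. If some $V_i\supseteq U$, then $G[U]$ is an induced subgraph of $G[V_i]\in\mathcal H$, and it is in $\mathcal H$ by induction. If not, the parts $V_i\cap U$ of $U$ all have fewer than $|U|$ elements, each edge of $G[U]$ is transversal to them or inside one of them, and $G[V_i\cap U]\in\mathcal H$ by induction. So $G[U]\in\mathcal H$. All edgeless $r$-graphs are in $\mathcal H$, so it is infinite.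

**Step B. An $r$-graph in $\mathcal H$ on $r+1$ vertices has at most $2$ edges.** *This gives nontriviality and will force white on repeated multisets.* Assume it has an edge and take a partition as in the definition. All parts have at most $r$ vertices. If some $|V_i|=r$, only two parts are nonempty, so there are no transversal edges because $r\ge3$, and at most one edge lies inside a part. Otherwise all parts have size at most $r-1$ and all edges are transversal. Their number is at most $\prod_i|V_i|$, which is $2$ if all parts are nonempty (sizes $2,1,\dots,1$) and $0$ otherwise. In particular the complete $r$-graph on $r+1$ vertices, with $r+1\ge4$ edges, is not in $\mathcal H$, and $\mathcal H$ is nontrivial.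

**Step C. Structure of $K\in\mathcal X(\mathcal H)$.** *This reduces $g_K$ to a polynomial of an $r$-graph in $\mathcal H$.* Every multiset with a repeated element is white. Suppose a multiset $S$ in which $a$ has multiplicity $\mu\ge2$ is non-white. Let $F$ have $r+1$ vertices, the $r$ labelled elements of $S$ and one further copy of $a$, with the obvious map $\varphi$ to $V(K)$. Let the edges of $F$ be the $r$-sets $e$ with $\varphi(e)$ non-white. Then $\varphi$ is a colored homomorphism. Deleting any one of the $\mu+1$ copies of $a$ leaves an $r$-set with image $S$, so $F$ has at least $\mu+1\ge3$ edges. By Step B, $F\notin\mathcal H$, a contradiction.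

Moreover, the $r$-graph $J$ of non-white $r$-subsets of $V(K)$ maps to $K$ by the identity, so $J\in\mathcal H$. Thus the non-white mass under $x$ in the simplex is exactly $P_J(x)$ below, and
$$\sum_{(v_1,\dots,v_r)\in V(K)^r} x_{v_1}\cdots x_{v_r}\,w_p(\{v_1,\dots,v_r\})\ge p\,(1-P_J(x)),\qquad P_J(x)=r!\sum_{e\in E(J)}\prod_{v\in e}x_v .\tag{5}$$

**Step D. If $J\in\mathcal H$, $x\ge0$ and $s=\sum_vx_v>0$, then $P_J(x)<c\,s^r$.** *The strict inequality is what prevents attainment.* Induct on $|V(J)|$. If $J$ is edgeless, $P_J(x)=0<cs^r$. Otherwise take the partition from the definition and let $\alpha_i=\sum_{v\in V_i}x_v$. The transversal edges contribute at most $r!\prod_i\alpha_i$, and by induction $P_{J[V_i]}(x)<c\,\alpha_i^r$ whenever $\alpha_i>0$, while both sides vanish when $\alpha_i=0$. Some $\alpha_i$ is positive, so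
$$P_J(x)\le r!\prod_i\alpha_i+\sum_iP_{J[V_i]}(x)<r!\prod_i\alpha_i+c\sum_i\alpha_i^r .$$
Now $s^r-\sum_i\alpha_i^r$ is the sum of $\alpha_{i_1}\cdots\alpha_{i_r}$ over the $r^r-r$ nonconstant sequences $(i_1,\dots,i_r)\in[r]^r$. The product of all these monomials has total degree $r(r^r-r)$ and is symmetric in the $\alpha_i$, so it equals $(\prod_i\alpha_i)^{r^r-r}$. By AM–GM
$$s^r-\sum_i\alpha_i^r\ge(r^r-r)\prod_i\alpha_i .$$
Multiplying by $c$ gives $r!\prod_i\alpha_i+c\sum_i\alpha_i^r\le c\,s^r$, and the claim follows.

The minimum defining $g_K$ is attained at some $x$ with $s=1$. So (5) and Step D give $g_K(p)>p(1-c)$ for all $K\in\mathcal X(\mathcal H)$ and all $p\in(0,1]$.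

**Step E. CRHs whose prices tend to $p(1-c)$.** *This identifies the infimum.* Let $K_d$ have vertex set $[r]^d$. An $r$-set is gray if, for some $\ell$, its elements agree in the first $\ell-1$ coordinates and have pairwise distinct $\ell$-th coordinates. All other multisets are white. We show by induction on $d$ that any $F$ with a colored homomorphism $\varphi$ to $K_d$ is in $\mathcal H$. For $d=0$ there is one vertex and one multiset, which is white, so $F$ is edgeless. For $d\ge1$ let $V_i$ be the set of vertices of $F$ whose image has first coordinate $i$. The image of an edge is gray. If $\ell=1$ the edge is transversal to the $V_i$; if $\ell\ge2$ it lies inside some $V_i$. Dropping the first coordinate is a colored homomorphism from $F[V_i]$ to $K_{d-1}$: gray $r$-sets with constant first coordinate become gray, and non-edges are unrestricted as there is no black. So $F[V_i]\in\mathcal H$ by induction. If some $V_i=V(F)$ we are done; otherwise $F\in\mathcal H$ by the definition. Hence $K_d\in\mathcal X(\mathcal H)$.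

Take $x$ uniform and let $\gamma_d$ be the gray mass, the probability that $r$ independent uniform points of $[r]^d$ form a gray $r$-set. Then $\gamma_0=0$. For $d\ge1$ the first coordinates are pairwise distinct with probability $r!/r^r$, and all equal with probability $r\cdot r^{-r}=r^{1-r}$, in which case the remaining coordinates decide. So
$$\gamma_d=\frac{r!}{r^r}+r^{1-r}\gamma_{d-1},\qquad \gamma_d\to\frac{r!/r^r}{1-r^{1-r}}=\frac{r!}{r^r-r}=c ,$$
and $g_{K_d}(p)\le p(1-\gamma_d)\to p(1-c)$.

**Conclusion of the proof of Theorem 2(3).** For $p\in(0,1]$, Steps C–E give $\inf_{K\in\mathcal X(\mathcal H)}g_K(p)=p(1-c)$, and no $K$ attains it. For $p=0$ the infimum is $0$, since $0\le g_{K_d}(0)\le0$. By Theorem 1, $\mathrm{ed}_{\mathcal H}(p)=p(1-c)=p\bigl(1-\frac{r!}{r^r-r}\bigr)$ for all $p\in[0,1]$, and $g_K(p)>\mathrm{ed}_{\mathcal H}(p)$ for all $K\in\mathcal X(\mathcal H)$ and $p\in(0,1]$. $\blacksquare$
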